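# A Hamiltonian planar triangulation that needs four forest stacks

## The main theorem and its terms

**Theorem 1.** For every $q\ge 1$ there is a Hamiltonian planar triangulation $G_q$ with $n=32q+3$ vertices such that: if $D\subseteq E(G_q)$ and $G_q-D$ has a forest stack layout with at most $3$ stacks, then $|D|\ge (q-6)/3$.

Let us unpack this. Graphs are finite and simple.

**Definition (stack layout).** A *stack layout* of $G$ is a linear ordering $\sigma$ of $V(G)$ together with a partition of $E(G)$ into *stacks* such that no two edges on the same stack cross. Here $xy$ and $uv$, with $\sigma(x)<\sigma(y)$ and $\sigma(u)<\sigma(v)$, *cross* if $\sigma(x)<\sigma(u)<\sigma(y)<\sigma(v)$ or $\sigma(u)<\sigma(x)<\sigma(v)<\sigma(y)$. The *stack number* $\operatorname{sn}(G)$ is the least possible number of stacks.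

**Definition (forest stack layout).** A *forest stack layout* is a stack layout in which the edges of each stack form a forest. The *forest stack number* $\operatorname{sn}_{\mathrm f}(G)$ is the least number of stacks in such a layout.

Put the vertices on a circle in the order $\sigma$ and draw edges as chords. Two edges cross in the sense of the definition exactly when their chords cross in their interiors. So only the cyclic order matters, up to reflection, and a stack is a set of pairwise noncrossing chords.

The triangle has $\operatorname{sn}=1$ and $\operatorname{sn}_{\mathrm f}=2$. For $K_4$ on vertices $1,2,3,4$ in this order, the chords $13$ and $24$ cross, and the paths $2,1,3,4$ and $3,2,4,1$ are two noncrossing forests that use all six edges. Hence $\operatorname{sn}(K_4)=\operatorname{sn}_{\mathrm f}(K_4)=2$.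

**Definition (subhamiltonian).** A graph is *subhamiltonian* if it is a subgraph of a planar Hamiltonian graph.

By a result of Bernhart and Kainen these are exactly the graphs with $\operatorname{sn}(G)\le 2$. One direction is quick to see: order the vertices along the Hamiltonian cycle, put the edges drawn inside the cycle on one stack and those drawn outside on the other, and put the cycle edges on either.

Every subhamiltonian graph has $\operatorname{sn}_{\mathrm f}(G)\le 4$. The question, taken from the thesis "Forest Stack Layouts" (https://i11www.iti.kit.edu/_media/teaching/theses/ba-scherzer-22.pdf), is whether the value $4$ occurs. We may use the upper bound as a known fact, but its proof is short. It suffices to split one stack into two forests. A nonempty set of noncrossing chords has a vertex of degree at most $2$. Indeed, if all chords join consecutive vertices of the circle, this is clear. Otherwise choose a chord $pq$ between nonconsecutive vertices, and one of its two sides, so that the number of vertices strictly on this side is positive and as small as possible. A vertex $v$ strictly on this side has no chord leaving the side, and a chord from $v$ to a nonconsecutive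 vertex of that side would enclose fewer vertices. So $v$ has degree at most $2$. Delete $v$, split the rest into two forests by induction, and give the at most two edges at $v$ to different forests. Two stacks therefore become at most four forest stacks, with the same $\sigma$.

**Corollary 2.**
(a) For every $q\ge 7$ we have $\operatorname{sn}_{\mathrm f}(G_q)=4$. In particular $G_7$, on $227$ vertices, is a subhamiltonian graph with forest stack number $4$, and the maximum of $\operatorname{sn}_{\mathrm f}$ over all subhamiltonian graphs is exactly $4$.
(b) In every layout of $G_q$ in three stacks, forests or not, the sum of the cycle ranks of the three stacks is at least $\frac{q-6}{3}=\frac{n-3}{96}-2$.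

*Proof from Theorem 1.* (a) If $q\ge7$ then $(q-6)/3>0$, so $D=\emptyset$ is not allowed. This says $\operatorname{sn}_{\mathrm f}(G_q)\ge4$. As $G_q$ is planar and Hamiltonian, it is subhamiltonian, so $\operatorname{sn}_{\mathrm f}(G_q)\le4$. (b) The *cycle rank* of a graph is the least number of edges whose deletion leaves a forest (it is $1$ for a triangle and $3$ for $K_4$). Delete that many edges from each stack. What remains is a forest stack layout of $G_q-D$ with three stacks, where $|D|$ is the sum of the cycle ranks. Finally $q=(n-3)/32$. $\square$

## Counting edges gives three, and three spare edges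

A planar triangulation on $n$ vertices has $3n-6$ edges and a forest has at most $n-1$. Since $3n-6>2(n-1)$ for $n\ge5$, a triangulation with at least five vertices needs at least three forest stacks.

Here is a family for which three suffice. Take vertices $a^*,b^*,y_1,\dots,y_{q+1}$ and edges $a^*b^*$, $a^*y_j$, $b^*y_j$, $y_jy_{j+1}$. Call this graph $S_q$. It has $q+3$ vertices and $3q+3=3(q+3)-6$ edges, and it is a planar triangulation with faces $a^*y_jy_{j+1}$, $b^*y_jy_{j+1}$ for $1\le j\le q$, and $a^*b^*y_1$, $a^*b^*y_{q+1}$. The graph $S_1$ is $K_4$. Order the vertices $a^*,y_1,\dots,y_{q+1},b^*$. The star of all edges at $a^*$, the star of edges $b^*y_j$, and the path $y_1\cdots y_{q+1}$ are three noncrossing forests. So $\operatorname{sn}_{\mathrm f}(S_q)=3$ for $q\ge2$. The graph $S_q$ is Hamiltonian, via $a^*y_1\cdots y_{q+1}b^*a^*$.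

The first thing to try for a lower bound of four is a cleverer count. It cannot work if it only counts edges of subgraphs. By the theorem of Nash-Williams, a graph splits into $k$ forests if and only if every subgraph on $m\ge2$ vertices has at most $k(m-1)$ edges. A planar subgraph has at most $3m-6$ edges for $m\ge3$, so every planar graph splits into three forests. Also, a graph like ours has an ordering with two noncrossing stacks. The two demands, acyclic and noncrossing, only conflict when they are imposed together with the same ordering.

The failed count leaves something useful, however. Three spanning trees have $3n-3$ edges and a triangulation has $3n-6$. Three forests that contain all edges of a triangulation are therefore three spanning trees with just *three* edges missing, no matter how large $n$ is. In a graph with many disjoint copies of a gadget, some copy does not notice the missing edges, and there the three colour classes behave exactly like spanning trees. We shall design the gadget so that this rigidity contradicts noncrossing.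

## The strip $H$, the gadget $\Gamma$ and the graph $G_q$

**The graph $H(x;a,b)$.** The outer triangle is $xab$. There are nine inner vertices $s_1,s_2,s_3,t_1,t_2,h_1,h_2,z,c$ and $27$ edges incident with inner vertices:

* $a$ is adjacent to $s_1,t_1,s_2,t_2,s_3,z$; $b$ is adjacent to $z,c$; $x$ is adjacent to $s_1,c$ (10 edges);
* $c$ is adjacent to $z,s_1,s_2,s_3,h_1,h_2$, and $s_3z$ is an edge (7 edges);
* for $i=1,2$: $s_it_i,\ t_is_{i+1},\ s_ih_i,\ h_is_{i+1},\ t_ih_i$ (10 edges).

To draw it, place $c$ in the triangle and join it to $x$ and $b$; this leaves a quadrilateral $a\,x\,c\,b$. In it lay a strip from $x$ to $b$: first the edge $xs_1$, then two *columns*, the quadrilaterals $s_it_is_{i+1}h_i$ with diagonal $t_ih_i$, then the edges $s_3z$ and $zb$. Join $a$ to the upper boundary $s_1,t_1,s_2,t_2,s_3,z$ of the strip and $c$ to the lower boundary $s_1,h_1,s_2,h_2,s_3,z$. The inner faces are the $19$ triangles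
$$axs_1,\ as_1t_1,\ at_1s_2,\ as_2t_2,\ at_2s_3,\ as_3z,\ azb,\ bzc,\ bcx,\ xcs_1,$$
$$cs_1h_1,\ ch_1s_2,\ cs_2h_2,\ ch_2s_3,\ cs_3z,\ s_1t_1h_1,\ t_1s_2h_1,\ s_2t_2h_2,\ t_2s_3h_2 .$$

Two paths run through all nine inner vertices:

* $P_{xa}$: $x,c,z,s_3,h_2,t_2,s_2,h_1,t_1,s_1,a$, which avoids $b$;
* $P_{ab}$: $a,s_1,t_1,h_1,s_2,t_2,h_2,s_3,z,c,b$, which avoids $x$.

So the inner vertices induce a connected graph. Also, each pair of outer vertices has a common inner neighbour: $z$ for $a,b$; $s_1$ for $x,a$; $c$ for $x,b$.

**The gadget $\Gamma(A,B,C)$.** Inside a triangle $ABC$ put $v_1$ adjacent to $A,B,C$. Put $v_2$ inside $ABv_1$, adjacent to $A,B,v_1$. Put $v_3$ inside $Av_1v_2$, adjacent to $A,v_1,v_2$. Put $w$ inside $v_1v_2v_3$, adjacent to $v_1,v_2,v_3$. Into the three triangles at $w$ insert copies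
$$H(w;v_2,v_1),\qquad H(w;v_3,v_2),\qquad H(w;v_3,v_1).$$
There are $4+27=31$ inner vertices. In each copy the role of $x$ is played by $w$. A path from $A$ to $B$ that avoids $C$ and covers all inner vertices is
$$A,\ v_2\ \xrightarrow{\ P_{xa}\text{ reversed, in }H(w;v_2,v_1)\ }\ w\ \xrightarrow{\ P_{xa}\text{ in }H(w;v_3,v_2)\ }\ v_3\ \xrightarrow{\ P_{ab}\text{ in }H(w;v_3,v_1)\ }\ v_1,\ B .\tag{1}$$

**The graph $G_q$.** Take $S_q$ and insert $\Gamma(y_j,y_{j+1},a^*)$ into the face $a^*y_jy_{j+1}$ for $j=1,\dots,q$. The result is a simple planar triangulation with $q+3+31q=32q+3$ vertices. It is Hamiltonian: in the cycle $a^*y_1y_2\cdots y_{q+1}b^*a^*$ replace each edge $y_jy_{j+1}$ by the path (1).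

## From forests to spanning trees, and an untouched gadget

**Step 1: complete the forests and find a gadget where nothing was added or deleted.** Suppose $G=G_q-D$ has a forest stack layout with at most three stacks. Let $V=V(G)$, place $V$ on the circle, and let $F_1,F_2,F_3$ be the forests (some may be empty), viewed as spanning on $V$. The path through consecutive vertices of the ordering crosses no chord and is connected. So $F_i$ together with this path is connected and noncrossing, and we can extend $F_i$ by edges of the path to a noncrossing spanning tree $T_i$ on $V$. The total number of added, or *extra*, edges is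
$$3(n-1)-(3n-6-|D|)=3+|D| .$$
An extra edge has two ends, so it meets the inner vertex sets of at most two gadgets. A deleted edge, being an edge of $G_q$, is incident with inner vertices of at most one gadget. Hence at most $2(3+|D|)+|D|=3|D|+6$ gadgets are met by an extra or deleted edge. If $q>3|D|+6$, there is a gadget $\Gamma$, with inner vertex set $U_f$ and $|U_f|=31$, that is met by none:

$$\text{the edges of }T_1,T_2,T_3\text{ incident with }U_f\text{ are exactly the edges of }\Gamma\text{ incident with }U_f,\text{ each in exactly one }T_i.\tag{2}$$

From now on we assume (2) and derive a contradiction. This gives $q\le3|D|+6$, which is Theorem 1. We call $1,2,3$ *colours*; an edge of $T_i$ has colour $i$. For an edge $e$ of $\Gamma$ incident with $U_f$, its unique colour is $\chi(e)$.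

## Rigid sets

**Definition (rigid).** A nonempty set $U\subseteq U_f$ is *rigid* if exactly $3|U|$ edges of $\Gamma$ are incident with $U$.

For example, $\{v_1\}$ is not rigid, since $v_1$ is adjacent to $A,B,C,v_2,v_3,w$ and more. The set $\{t_1,h_1\}$ in a copy of $H$ is not rigid either: $4+4-1=7$ edges are incident with it. The inner set of a copy of $H$ is rigid, because $27=3\cdot9$. The set $U_f$ is rigid, because $v_1,v_2,v_3,w$ each contribute three edges to earlier vertices and the copies contribute $27$ each: $12+81=93=3\cdot31$. Removing $v_1$ from $U_f$ loses exactly the three edges $v_1A,v_1B,v_1C$, then removing $v_2$ loses exactly $v_2A,v_2B,v_2v_1$, and so on. So the following sets are rigid: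
$$U_f,\quad U_f\setminus\{v_1\},\quad U_f\setminus\{v_1,v_2\},\quad X:=U_f\setminus\{v_1,v_2,v_3\},\quad X\setminus\{w\},\quad\text{the inner set of each copy of }H.$$

**Step 2: a rigid set can be cut off without disconnecting any tree.**

**Lemma 3.** Let $U$ be rigid. Then each $T_i-U$ is a spanning tree on $V\setminus U$. Hence no path of one colour with nonempty interior contained in $U$ joins two distinct vertices of $V\setminus U$.

*Proof.* Let $m_i$ be the number of edges of $T_i$ incident with $U$. The forest $T_i-U$ has $|V|-1-m_i$ edges, and a forest on $|V|-|U|$ vertices has at most $|V|-|U|-1$ edges. So $m_i\ge|U|$ for each $i$. By (2), $m_1+m_2+m_3=3|U|$, so $m_i=|U|$ for each $i$. Thus $T_i-U$ is a forest with $|V\setminus U|-1$ edges, that is, a spanning tree. A path of colour $i$ as described would close a cycle with the path of $T_i-U$ between its ends. $\square$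

**Step 3: read off the local structure at $v_1,v_2,v_3,w$.** Put $v_4:=w$, $V_0:=V\setminus U_f$, $V_j:=V_0\cup\{v_1,\dots,v_j\}$ and $T_i^j:=T_i[V_j]$. The complements of $V_0,\dots,V_4$ are the first five rigid sets of our list, so $T_i^j$ is a spanning tree on $V_j$ for $0\le j\le4$ and every $i$. As $T_i^j$ has exactly one edge more than $T_i^{j-1}$,
$$\text{for }1\le j\le4\text{ and each colour }i,\ v_j\text{ is a leaf of }T_i^j,\text{ and its neighbour there lies in }V_{j-1}.\tag{3}$$

**Step 4: a connected rigid set occupies consecutive positions.** A *gap* of $W\subseteq V$ is a component of the circle minus $W$. For four points $p_1,p_2,p_3,p_4$ in cyclic order, $W=\{p_1,p_3\}$ has two gaps, one containing $p_2$ and the other $p_4$.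

**Lemma 4.** Let $U$ be rigid with $G[U]$ connected. Then $U$ lies in a single gap of $V\setminus U$.

*Proof.* Let $uu'$ be an edge with $u,u'\in U$, of colour $i$. Suppose both open arcs between $u$ and $u'$ contain vertices of $V\setminus U$. By Lemma 3, $T_i-U$ is connected on $V\setminus U$, so it has an edge joining the two arcs. That edge crosses $uu'$ and has the same colour, a contradiction. So one of the arcs contains no vertex of $V\setminus U$, and $u,u'$ lie in the same gap. As $G[U]$ is connected, all of $U$ lies in one gap. $\square$

The set $X$ consists of $w$ and three connected inner sets, each adjacent to $w$. So $X$ is connected and rigid, and it lies in one gap $(\alpha,\beta)$ of $V\setminus X=V_3$, where $\alpha\ne\beta$ are vertices of $V_3$.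

## Constant colours between $X$ and $v_j$

We would like to study one copy $H(x;a,b)$ knowing that all edges from its inner vertices to $a$ have the same colour. Then any edge of that colour is barred from passing over a neighbour of $a$. Rigidity of the inner set of $H$ alone only says how many edges of each colour there are in total. The nested vertices $v_1,v_2,v_3$ are there to supply the constancy.

**Step 5: vertices that do not bound the gap see $X$ in one colour.**

**Lemma 5.** Let $j\in\{1,2,3\}$ with $v_j\notin\{\alpha,\beta\}$. Then all edges from $X$ to $v_j$ have the same colour.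

*Proof.* Let $gv_j$ be an edge with $g\in X$, of colour $\gamma$. Let $I,J$ be the sets of vertices of $V_3\setminus\{v_j\}$ in the two open arcs between $g$ and $v_j$. Since $(\alpha,\beta)$ contains no vertex of $V_3$, the partition $\{I,J\}$ is the same for every $g\in X$. Both parts are nonempty: one contains $\alpha$, the other $\beta$.

No edge of $T_\gamma^3$ joins $I$ to $J$, since it would cross $gv_j$, which also has colour $\gamma$. The tree $T_\gamma^{j-1}$ is connected on $V_{j-1}\subseteq I\cup J$, so $V_{j-1}$ lies in one of the two parts. Call that part $J$. This naming depends only on the partition, not on $\gamma$. Then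
$$\emptyset\ne I\subseteq\{v_{j+1},\dots,v_3\}.$$
Let $m$ be minimal with $v_m\in I$. By (3) the neighbour of $v_m$ in $T^m_\gamma$ lies in $V_{m-1}$, and $V_{m-1}\subseteq J\cup\{v_j\}$ by minimality of $m$. It is not in $J$, so it is $v_j$. Hence $\gamma$ is the colour of the single edge $v_mv_j$. As $m$ does not depend on $g$ or $\gamma$, all edges from $X$ to $v_j$ have the colour $\chi(v_mv_j)$. $\square$

For $j=3$ the displayed inclusion is absurd, and $v_3$ does have a neighbour in $X$, namely $w$. So in fact $v_3\in\{\alpha,\beta\}$. We do not need this, but it shows that the gap ends cannot be ignored. They require a separate argument, and this is why there are three copies of $H$ around $w$.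

## Two copies of $H$ on the same side of $w$

**Step 6: choose the right copy of $H$.** The vertex $w$ splits $(\alpha,\beta)$ into $(\alpha,w)$ and $(w,\beta)$. By Lemma 4, the inner set of each of the three copies of $H$ lies in one gap of its complement. So the three inner sets are pairwise disjoint blocks of consecutive vertices, and each is contained in $(\alpha,w)$ or in $(w,\beta)$. Two of them lie in the same part. Reflecting the circle if necessary (which exchanges the names $\alpha,\beta$), let this part be $(\alpha,w)$. Let $U'$ be the block in $(\alpha,w)$ nearest to $w$ and $U''$ another block in $(\alpha,w)$. The order is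
$$\alpha,\ \dots,\ U'',\ \dots,\ U',\ w .\tag{4}$$
All vertices in $(\alpha,w)$ belong to blocks, so $U'$ is immediately followed by $w$. Let $\{w,p,p'\}$ be the outer triangle of the copy with inner set $U'$, so $p,p'\in\{v_1,v_2,v_3\}$.

**Lemma 6.** All edges from $U'$ to $p$ have one colour, all edges from $U'$ to $p'$ have one colour, and these two colours differ.

*Proof.* We prove the first statement; the second is identical.

If $p\notin\{\alpha,\beta\}$, use Lemma 5, as $U'\subseteq X$.

Let $p=\beta$, and let $y\beta$ with $y\in U'$ have colour $\gamma$. On the open arc from $y$ through $w$ to $\beta$, the only vertex of $V_4$ is $w$. By (3), $w$ has exactly one neighbour in $T_\gamma^4$. If it were not $\beta$, it would lie on the other side of the chord $y\beta$, and the edge from $w$ to it would cross $y\beta$ in the same colour. So it is $\beta$, and $\gamma=\chi(w\beta)$. This does not depend on $y$.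

Let $p=\alpha$, and suppose $y\alpha,y'\alpha$ with $y,y'\in U'$ have distinct colours $\gamma,\gamma'$. The copy with inner set $U''$ has $w$ and two of the $v_j$ as outer vertices. Choose an outer vertex $r\notin\{w,\alpha\}$ of it, and a common neighbour $v\in U''$ of $w$ and $r$. As $r\in V_3\setminus\{\alpha\}$, it lies outside the arc from $\alpha$ to $w$ shown in (4). The cyclic orders are $\alpha,v,y,w$ and $\alpha,v,y,r$, and the same with $y'$ for $y$. So both $vw$ and $vr$ cross both $\alpha y$ and $\alpha y'$. Hence neither has colour $\gamma$ or $\gamma'$, and both have the third colour. Then $w,v,r$ is a path of one colour through $U''$, contradicting Lemma 3.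

Finally, if the colours for $p$ and $p'$ were equal, a common neighbour of $p,p'$ in $U'$ would be the interior of a path of one colour from $p$ to $p'$ through $U'$, contradicting Lemma 3. $\square$

## The linear problem for one copy of $H$

**Step 7: forget everything else.** Write the chosen copy as $H(x;a,b)$ with $x=w$, $\{a,b\}=\{p,p'\}$, and $U:=U'$. Permute colours so that the $a$–$U$ edges have colour $1$ and the $b$–$U$ edges have colour $2$. Reading the circle from $w$ towards $U'$ gives a linear order $<$ on $\{x\}\cup U$. What we keep is this:

* (i) all edges from $a$ to $U$ have colour $1$, all edges from $b$ to $U$ have colour $2$;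
* (ii) $x$ is first in the order $<$, and $a,b$ lie outside the arc spanned by $\{x\}\cup U$;
* (iii) no colour contains a cycle, and no path of one colour with nonempty interior contained in $U$ joins two of $x,a,b$;
* (iv) for each colour $i$, every $u\in U$ is joined to one of $x,a,b$ by a path of colour $i$ inside $U\cup\{x,a,b\}$.

The second part of (iii) is Lemma 3. For (iv), follow a path of $T_i$ from $u$ to a vertex outside $U$ until it first leaves $U$; by (2) it leaves to one of $x,a,b$. And of course two edges of the same colour do not cross.

**Proposition 7.** No colouring and order as in (i)–(iv) exists.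

The proof fills the next three sections. An edge $pq$ with $p<q$ in $\{x\}\cup U$ *covers* $v$ if $p<v<q$. From here on $p,q$ denote arbitrary vertices of the arc.

**Step 8: what colours 1 and 2 cannot do.** An edge between vertices of $\{x\}\cup U$ that covers $v$ crosses every edge from $v$ to $a$ or $b$, because $a,b$ lie outside the arc. This gives two rules.

* **(R1)** A colour-1 edge covers none of the $s_i,t_i,z$. No colour-1 edge joins two of $x,s_1,s_2,s_3,t_1,t_2,z$.
* **(R2)** A colour-2 edge covers neither $z$ nor $c$. No colour-2 edge joins two of $x,z,c$.

The first halves hold because $a$ is joined in colour 1 to all $s_i,t_i,z$, and $b$ in colour 2 to $z,c$. For the second half of (R1), a colour-1 edge joining two of the $s_i,t_i,z$ would form a triangle with $a$, and a colour-1 edge from $x$ to $u\in\{s_i,t_i,z\}$ would give the path $x,u,a$, against (iii). The second half of (R2) is the same with $b$.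

In particular, an edge that covers $z$ has colour $3$. Further,
$$\chi(xs_1),\ \chi(s_it_i),\ \chi(t_is_{i+1}),\ \chi(s_3z)\in\{2,3\},\qquad \chi(xc),\ \chi(cz)\in\{1,3\}.\tag{5}$$

## The vertex $z$ separates the strip from $c$

Let $N=\{s_1,s_2,s_3,t_1,t_2\}$ and let $Q$ be the path $x,s_1,t_1,s_2,t_2,s_3,z$. By (5) its edges have colours 2 or 3, and by (R2) those covering $c$ or $z$ have colour 3. Note that $x$ and $z$ are the two ends of $Q$, and $c$ is not on $Q$.

**Step 9: locate $N$ relative to $z$ and $c$.**

**Lemma 8.** Either (I) $N<z<c$ or (II) $c<z<N$.

*Proof.* Suppose first $z<c$. The edge $xc$ covers $z$, so $\chi(xc)=3$. If some $n\in N$ has $n>c$, then the part of $Q$ from $n$ to $z$ avoids $x$ and $c$, starts above $c$ and ends in $(x,c)$. So one of its edges has one end in $(x,c)$ and one end above $c$. This edge covers $c$, so it has colour 3, and it crosses $xc$, a contradiction. Hence $N<c$. If some $n\in N$ lies in $(z,c)$, then $cz$ covers $n$, so $\chi(cz)\neq1$ by (R1), and $\chi(cz)=3$ by (5). The part of $Q$ from $n$ to $x$ avoids $z$ and stays below $c$, so one of its edges has one end in $(z,c)$ and one end below $z$. This edge covers $z$, so it has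 colour 3, and it crosses $zc$, a contradiction. Hence $N<z$, which is (I).

Now suppose $c<z$. If some $n\in N$ lies in $(x,c)$, then $xc$ covers $n$, so $\chi(xc)=3$ by (R1) and (5). The part of $Q$ from $n$ to $z$ avoids $x$ and $c$, so it has an edge with one end in $(x,c)$ and one end above $c$. This edge covers $c$, has colour 3 and crosses $xc$, a contradiction. If some $n\in N$ lies in $(c,z)$, then $cz$ covers $n$, so $\chi(cz)=3$. The part of $Q$ from $n$ to $x$ avoids $c$ and $z$ and ends outside $[c,z]$, so it has an edge with one end in $(c,z)$ and one end outside $[c,z]$. This edge covers $c$ or $z$, has colour 3 and crosses $cz$, a contradiction. Hence $N>z$, which is (II). $\square$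

**Step 10: bring $h_1,h_2$ along, and get the rule for colour 3.** In both cases $c$ and $N$ are on different sides of $z$. So each $cs_i$ covers $z$ and $\chi(cs_i)=3$. Suppose $h_i$ is on the other side of $z$ from $N$. Then $h_is_i$ and $h_is_{i+1}$ cover $z$ and have colour 3, and $c,s_i,h_i,s_{i+1}$ is a colour-3 cycle, a contradiction. So $h_i$ is on the same side of $z$ as $N$, and then $ch_i$ covers $z$ and $\chi(ch_i)=3$.

Let $L=N\cup\{h_1,h_2\}$. Then $L\subset(x,z)$ in case (I), and $L$ is to the right of $z$ in case (II). The vertex $c$ is on the other side of $z$ and is joined in colour 3 to all $s_j$ and $h_j$. So $c$ plays for colour 3 the role that $a$ plays for colour 1: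

* **(R3)** A colour-3 edge with both ends in $L$ covers no $s_j$ and no $h_j$. No colour-3 edge joins two of the $s_j,h_j$.

The first half holds because the edge from $c$ to the covered vertex would cross; the second, because of a triangle with $c$. Together with (5) and the cycles $c,s_i,t_i,s_{i+1}$ (colour 3) and $a,s_i,h_i,s_{i+1}$ (colour 1) we get
$$\chi(s_it_i),\chi(t_is_{i+1})\in\{2,3\},\text{ not both }3;\qquad \chi(s_ih_i),\chi(h_is_{i+1})\in\{1,2\},\text{ not both }1.\tag{6}$$

## The two columns

**Step 11: determine the order inside each column.** We show that four vertices $s_i,s_{i+1},t_i,h_i$ can be arranged in essentially one way, and that colour 2 then connects them.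

**Lemma 9.** Let $i\in\{1,2\}$. Exactly one of $t_i,h_i$ lies strictly between $s_i$ and $s_{i+1}$; call it $\mu_i$ and call the other one $\omega_i$. Let $e_i$ be the one of $s_i,s_{i+1}$ nearer to $\omega_i$ and $d_i$ the other, so that $d_i,\mu_i,e_i,\omega_i$ occur in this order or in the reverse order. Then:

(a) $d_i,\omega_i,\mu_i,e_i$ is a colour-2 path;
(b) $\mu_i\omega_i$ has colour 2, and $e_i$ lies strictly between $\mu_i$ and $\omega_i$;
(c) $e_i\omega_i$ has colour 1 or 3, and it covers no $s_j$.

*Proof.* Write $t,h$ for $t_i,h_i$ and let $p<p'$ be $s_i,s_{i+1}$ in order. By (6), (R1) and (R3):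

* an edge from $t$ to $p$ or $p'$ that covers an $s_j$ or $h$ has colour 2 (colour 3 is excluded by (R3));
* an edge from $h$ to $p$ or $p'$ that covers an $s_j$ or $t$ has colour 2 (colour 1 is excluded by (R1));
* if $th$ covers an $s_j$, then $\chi(th)=2$ (both (R1) and (R3) apply).

These rules, and (6), are unchanged if we reverse the order, and also if we exchange $t$ with $h$ and colour 1 with colour 3. Up to these symmetries, the orders in which both or none of $t,h$ lie between $p$ and $p'$ are the following three.

* $p<t<h<p'$: $ph$ covers $t$ and $tp'$ covers $h$, so both have colour 2, and they cross.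
* $t<h<p<p'$: $tp$ covers $h$ and $hp'$ covers $p$, so both have colour 2, and they cross.
* $t<p<p'<h$: $tp'$ covers $p$ and $ph$ covers $p'$, so both have colour 2, and they cross.

So exactly one of $t,h$ is between $p$ and $p'$. Drop the index $i$; the order is $d,\mu,e,\omega$ or its reverse. The edges $d\omega$ and $\mu\omega$ cover $e$, which is an $s_j$, so both have colour 2. Then $\chi(d\mu)\ne2$, because of the triangle $d\mu\omega$. So $d\mu$ has the other colour allowed by (6) (colour 3 if $\mu=t$, colour 1 if $\mu=h$), and as $d\mu$ and $\mu e$ do not both have that colour, $\chi(\mu e)=2$. Then $\chi(e\omega)\neq2$, because of the triangle $\mu e\omega$. This proves (a), (b) and the first half of (c). If $\omega=t$ then $\chi(e\omega)=3$ and (R3) shows that $e\omega$ covers no $s_j$. If $\omega=h$ then $\chi(e\omega)=1$ and (R1) shows the same. $\square$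

By (a), $s_i$ and $s_{i+1}$ are joined by a colour-2 path whose other vertices are just $t_i,h_i$. We shall use this in the following way. A colour-2 path that avoids both ends of a colour-2 edge $pq$ cannot cross it. So if one vertex of the path lies strictly between $p$ and $q$, then all of them do.

## The two end cases

**Step 12: case (I), $L\subset(x,z)$ and $z<c$.** The aim is to show that $s_3$ is both the largest of the $s_j$ and not the largest.

The edge $xc$ covers $z$, so $\chi(xc)=3$. Also $\chi(cs_1)=3$. The triangle $xcs_1$ excludes $\chi(xs_1)=3$, so $\chi(xs_1)=2$ by (5). If $\chi(s_3z)=2$, then $xs_1$, the colour-2 paths of the two columns from $s_1$ to $s_2$ and from $s_2$ to $s_3$, and the edges $s_3z$, $zb$ form a colour-2 path from $x$ to $b$ through $U$, contradicting (iii). So $\chi(s_3z)=3$. If some $s_j$ lay in $(s_3,z)$, then $s_3<s_j<z<c$ and the colour-3 edges $s_3z$ and $s_jc$ would cross. Hence $s_3$ is the largest of $s_1,s_2,s_3$.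

Look at column 1. If $e_1=s_1$, then by Lemma 9(b) the colour-2 edge $\mu_1\omega_1$ has $s_1$ strictly between its ends. As $x$ is first, $xs_1$, also of colour 2, crosses it, a contradiction. So $e_1=s_2$ and $d_1=s_1$. The vertex $s_2$ lies strictly between $\mu_1$ and $\omega_1$. By Lemma 9(a) for column 2, $s_3$ is joined to $s_2$ by a colour-2 path that avoids $\mu_1,\omega_1$. So $s_3$ also lies strictly between $\mu_1$ and $\omega_1$. By Lemma 9(c), $s_3$ is not between $s_2=e_1$ and $\omega_1$. So $s_3$ lies between $\mu_1$ and $s_2$. As $\mu_1$ is between $s_1$ and $s_2$, the vertex $s_3$ is strictly between $s_1$ and $s_2$. This contradicts that $s_3$ is the largest.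

**Step 13: case (II), $x<c<z<L$.** The argument is similar with $s_1$ as the largest and with column 2 in place of column 1, but colour 2 now enters the strip through $z$.

The edge $xs_1$ covers $z$, so $\chi(xs_1)=3$. If some $s_j>s_1$, then $x<c<s_1<s_j$ and the colour-3 edges $xs_1$ and $cs_j$ cross. Hence $s_1$ is the largest of $s_1,s_2,s_3$. By (iv), there is a colour-2 path from $s_3$ to one of $x,a,b$ inside $U\cup\{x,a,b\}$, and it has to leave $L$. The edges leaving $L$ are those to $a$ (colour 1), those to $c$ (colour 3), $xs_1$ (colour 3), and $s_3z$. So $\chi(s_3z)=2$.

Look at column 2. If $e_2=s_3$, then by Lemma 9(b) the colour-2 edge $\mu_2\omega_2$ has $s_3$ strictly between its ends. As $z<L$, the colour-2 edge $zs_3$ crosses it, a contradiction. So $e_2=s_2$ and $d_2=s_3$. The vertex $s_2$ lies strictly between $\mu_2$ and $\omega_2$. By Lemma 9(a) for column 1, $s_1$ is joined to $s_2$ by a colour-2 path that avoids $t_2,h_2$. So $s_1$ lies strictly between $\mu_2$ and $\omega_2$. By Lemma 9(c), $s_1$ is not between $s_2=e_2$ and $\omega_2$. So $s_1$ lies between $\mu_2$ and $s_2$. As $\mu_2$ is between $s_3$ and $s_2$, the vertex $s_1$ is strictly between $s_3$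 and $s_2$. This contradicts that $s_1$ is the largest.

By Lemma 8 there is no further case, so Proposition 7 is proved. But (2) led to a configuration as in (i)–(iv). Hence (2) never holds, every gadget is met by an extra or a deleted edge, and $q\le3|D|+6$, that is, $|D|\ge(q-6)/3$. This proves Theorem 1. With $D=\emptyset$ and $q=7$, the graph $G_7$ on $32\cdot7+3=227$ vertices has no forest stack layout with three stacks, and $\operatorname{sn}_{\mathrm f}(G_7)=4$. $\blacksquare$
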